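\title{A Banach space with an uncountable Markushevich system and no uncountable basic sequence}


\begin{abstract}
For every uncountable ordinal $\kappa$ of cardinality at most the continuum $\mathfrak c$ we construct, in ZFC, a Banach space that has a Markushevich system of length $\kappa$ and contains no uncountable Schauder basic sequence. The bound is sharp: a Markushevich system of cardinality greater than $\mathfrak c$ forces a basic sequence of length $\omega_1$. We also show that an uncountable Markushevich system contains a basic sequence of length $\omega_1$ when the functionals of countable support norm the space. The counterexample is a completion of step functions on $(0,1]$, in a norm that measures the function uniformly and its transfinite partial sums in $L_1$.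
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $X$ be a real or complex Banach space, and write $\langle\,\cdot\,\rangle$ for linear spans. A \emph{Markushevich system} in $X$ is a family $(x_\alpha,f_\alpha)_{\alpha<\kappa}$ in $X\times X^*$, indexed by an ordinal $\kappa$, such that
\begin{enumerate}
\item[(M1)] $f_\alpha(x_\beta)=\delta_{\alpha\beta}$ for all $\alpha,\beta<\kappa$;
\item[(M2)] the span $\langle x_\alpha\rangle_{\alpha<\kappa}$ is dense in $X$;
\item[(M3)] the functionals $f_\alpha$ separate the points of $X$.
\end{enumerate}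
A (transfinite) \emph{Schauder basic sequence}, or simply \emph{basic sequence}, is a family $(y_\alpha)_{\alpha<\lambda}$ of nonzero vectors of $X$, indexed by an ordinal $\lambda$, for which there is a constant $C\ge1$ such that
\begin{equation}\label{eq:basic}
\Big\|\sum_{\alpha\in F,\ \alpha<\beta}a_\alpha y_\alpha\Big\|\le C\,\Big\|\sum_{\alpha\in F}a_\alpha y_\alpha\Big\|
\end{equation}
for every finite $F\subseteq\lambda$, all scalars $(a_\alpha)_{\alpha\in F}$ and every $\beta<\lambda$. Either object is \emph{uncountable} if its index ordinal (its \emph{length}) is uncountable.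

Both notions describe coordinates. In a Markushevich system the coordinates $f_\alpha(x)$ determine $x$, but nothing controls the partial sums of a finite combination in terms of the whole sum. A basic sequence has this control, and together with its coefficient functionals it is a Markushevich system in its closed span (Remark~\ref{rem:basic-is-M}). One may therefore ask whether the weak structure on the whole space yields the strong structure on some large subspace. This is Problem~8 of \cite{problems}:

\begin{quote}
If $X$ has an uncountable Markushevich system, must $X$ have an uncountable Schauder basic sequence?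
\end{quote}

The countable case suggests the answer yes, because there no hypothesis is needed. Let $X$ be infinite-dimensional, let $B_{X^*}$ be the closed unit ball of $X^*$, and let $0<c<1$. Suppose that $y_0,\dots,y_{n-1}$ are chosen, with span $Y_n$. Take a finite $(1-c)$-net of the unit sphere of $Y_n$, and for each point of the net a functional in $B_{X^*}$ that takes the value $1$ at it. Let $N_n$ consist of these functionals and of those used at earlier stages. Then $\max_{f\in N_n}|f(u)|\ge c\|u\|$ for $u\in Y_n$. Finitely many functionals on an infinite-dimensional space have a common zero $y_n\ne0$. If now $u\in Y_n$ and $w\in\langle y_k\rangle_{k\ge n}$, then every $f\in N_n$ vanishes on $w$, so $c\|u\|\le\max_{f\in N_n}|f(u+w)|\le\|u+w\|$. Thus $(y_n)_{n<\omega}$ is basic with constant $1/c$.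

To run this recursion for $\omega_1$ steps one replaces ``finite'' by ``countable'', and the key step can break down: countably many functionals may separate the points of a nonseparable space, as the coordinates of $\ell_\infty$ do. An uncountable Markushevich system looks like the remedy, since countably many finite combinations of the $f_\alpha$ vanish at all but countably many $x_\gamma$. The recursion, however, needs functionals that \emph{norm} the vectors already chosen, and (M3) only says that the $f_\alpha$ \emph{separate}. This gap is real, and the answer to the problem is negative.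

\begin{theorem}\label{thm:A}
Let $\kappa$ be an uncountable ordinal with $|\kappa|\le\mathfrak c$. There is a Banach space $X$ with a Markushevich system $(x_\alpha,f_\alpha)_{\alpha<\kappa}$, $\|x_\alpha\|=1$, $\|f_\alpha\|\le2$, such that
\begin{enumerate}
\item[$(*)$] for every family $(y_\xi)_{\xi<\omega_1}$ in $X$ with nonseparable closed span and every $C\ge1$ there are finite sets $F,F'\subset\omega_1$ with $\max F<\min F'$, and $u\in\langle y_\xi\rangle_{\xi\in F}$, $v\in\langle y_\xi\rangle_{\xi\in F'}$, with $\|u\|>C\|u-v\|$.
\end{enumerate}
In particular, $X$ has no uncountable Schauder basic sequence.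
\end{theorem}

The construction is carried out in ZFC, and $\kappa=\omega_1$ already answers the problem. The last sentence of the theorem follows from $(*)$ in this way. Let $(y_\xi)_{\xi<\lambda}$ be basic with constant $C$ and $\lambda$ uncountable. Restricting to $\xi<\omega_1$ and scaling to $\|y_\xi\|=1$ preserves \eqref{eq:basic}. For $\xi<\eta<\omega_1$, inequality \eqref{eq:basic} with $\beta=\eta$ gives $1=\|y_\xi\|\le C\|y_\xi-y_\eta\|$, so the closed span contains an uncountable $1/C$-separated set and is nonseparable. For $u$, $v$, $F$, $F'$ as in $(*)$, inequality \eqref{eq:basic} with $\beta=\min F'$ gives $\|u\|\le C\|u-v\|$, which contradicts $(*)$.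

The next two theorems describe the cases in which the recursion does go through. The first shows that the bound $\mathfrak c$ is sharp.

\begin{theorem}\label{thm:B}
If no countable subset of $X^*$ separates the points of the Banach space $X$, in particular if $X$ has a Markushevich system of length $\kappa$ with $|\kappa|>\mathfrak c$, then $X$ has a Schauder basic sequence of length $\omega_1$ with $C=1$. Hence, for an uncountable cardinal $\kappa$, the statement ``every Banach space with a Markushevich system of length $\kappa$ has an uncountable Schauder basic sequence'' holds if and only if $\kappa>\mathfrak c$.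
\end{theorem}

A subspace $V\subseteq X^*$ is \emph{norming} if there is $c>0$ with $\sup\{|f(x)|:f\in V,\ \|f\|\le1\}\ge c\|x\|$ for all $x\in X$.

\begin{theorem}\label{thm:C}
Let $(x_\alpha,f_\alpha)_{\alpha<\kappa}$ be an uncountable Markushevich system in $X$, and let $D$ be the set of $f\in X^*$ with $\{\alpha:f(x_\alpha)\neq0\}$ countable. If for some $c>0$ we have $\sup\{|f(x)|:f\in D,\ \|f\|\le1\}\ge c\|x\|$ for all $x\in X$ (for example if $\langle f_\alpha\rangle_{\alpha<\kappa}$ is norming, or $D=X^*$), then there are distinct $\gamma_\alpha<\kappa$ $(\alpha<\omega_1)$ such that $(x_{\gamma_\alpha})_{\alpha<\omega_1}$ is a Schauder basic sequence with constant $1/c$.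
\end{theorem}

Section~\ref{sec:positive} proves Theorems~\ref{thm:B} and~\ref{thm:C}; they tell us what a counterexample has to look like. Section~\ref{sec:space} constructs the space, and Section~\ref{sec:model} proves $(*)$ for the family $y_\xi=x_\xi$, where the main idea is already visible. Sections~\ref{sec:separable} and~\ref{sec:thinning} supply the tools that reduce a general family to one that resembles this model, and Section~\ref{sec:proof} completes the proof of Theorem~\ref{thm:A}.

\paragraph{Conventions.} ``Countable'' means finite or countably infinite, and ``rational'' means complex-rational when the scalars are complex. Every initial segment $[0,\xi]$ of $\omega_1$ is countable, so an uncountable subset of $\omega_1$ is unbounded in $\omega_1$. For an ordinal $\kappa$, the interval $[0,\kappa]$ carries the order topology. It is compact, the sets $[0,\gamma]$ and $(\sigma,\gamma]=[\sigma+1,\gamma]$ are clopen, every neighborhood of a point $\gamma>0$ contains a set $(\sigma,\gamma]$ with $\sigma<\gamma$, and every nonempty closed subset has a maximum.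

\section{Spaces with uncountable basic sequences}\label{sec:positive}

The following lemma is the recursion of Section~\ref{sec:intro}, run for $\omega_1$ steps. Its two hypotheses are exactly what the recursion consumes: functionals that norm, and vectors that escape any countable set of them.

\begin{lemma}\label{lem:select}
Let $c>0$, let $M\subseteq B_{X^*}$ be nonempty with $\sup_{f\in M}|f(x)|\ge c\|x\|$ for all $x\in X$, and let $Z\subseteq X\setminus\{0\}$. Suppose that for every countable $N\subseteq M$ there is $z\in Z$ with $f(z)=0$ for all $f\in N$. Then there are pairwise distinct $y_\alpha\in Z$ $(\alpha<\omega_1)$ that form a basic sequence with constant $1/c$.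
\end{lemma}

\begin{proof}
Since $Z\neq\emptyset$ and $M\subseteq B_{X^*}$, we have $c\le1$, so $1/c\ge1$. We choose countable sets $N_\alpha\subseteq M$ and vectors $y_\alpha\in Z$ by recursion on $\alpha<\omega_1$. Given $(N_\beta,y_\beta)_{\beta<\alpha}$, the closed span $Y_\alpha$ of the countable family $(y_\beta)_{\beta<\alpha}$ is separable. For each point $z$ of a countable dense subset of $Y_\alpha$ take a sequence $(f_n)$ in $M$ with $\sup_n|f_n(z)|=\sup_{f\in M}|f(z)|\ge c\|z\|$. Let $N_\alpha$ consist of all these functionals and of $\bigcup_{\beta<\alpha}N_\beta$. The inequality $\sup_{f\in N_\alpha}|f(y)|\ge c\|y\|$ holds on a dense subset of $Y_\alpha$, and both sides are Lipschitz functions of $y$, so it holds on $Y_\alpha$. Let $y_\alpha\in Z$ be a common zero of the functionals in $N_\alpha$.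

Let $\beta<\omega_1$, $u\in\langle y_\xi\rangle_{\xi<\beta}$ and $w\in\langle y_\xi\rangle_{\xi\ge\beta}$. Since $N_\beta\subseteq N_\xi$ for $\xi\ge\beta$, every $f\in N_\beta$ vanishes on $w$. Hence
\[
c\|u\|\le\sup_{f\in N_\beta}|f(u)|=\sup_{f\in N_\beta}|f(u+w)|\le\|u+w\|,
\]
which is \eqref{eq:basic} with constant $1/c$. For $\xi<\eta$ it gives $0<c\|y_\xi\|\le\|y_\xi-y_\eta\|$, so the $y_\alpha$ are distinct.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose that no countable subset of $X^*$ separates the points of $X$. Apply Lemma~\ref{lem:select} with $M=B_{X^*}$, with $c=1$ (the Hahn--Banach theorem) and with $Z=X\setminus\{0\}$. A countable $N\subseteq M$ does not separate points, so its functionals have a common nonzero zero. This gives a basic sequence of length $\omega_1$ with $C=1$.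

Let $X$ have a Markushevich system with $|\kappa|>\mathfrak c$. The $x_\alpha$ are distinct by (M1), so $|X|>\mathfrak c$. A countable separating set $N\subseteq X^*$ would give an injection $x\mapsto(f(x))_{f\in N}$ of $X$ into a countable power of the scalar field, which has cardinality at most $\mathfrak c$. So there is no such set, and the first part applies. The quoted statement therefore holds for cardinals $\kappa>\mathfrak c$, and it fails for uncountable $\kappa\le\mathfrak c$ by Theorem~\ref{thm:A}, whose proof does not use the present theorem.
\end{proof}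

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Apply Lemma~\ref{lem:select} with $M=D\cap B_{X^*}$, which contains $0$, and $Z=\{x_\gamma:\gamma<\kappa\}$; the $x_\gamma$ are nonzero by (M1). If $N\subseteq M$ is countable, then $\bigcup_{f\in N}\{\gamma:f(x_\gamma)\ne0\}$ is countable, and since $\kappa$ is uncountable some $x_\gamma$ is a common zero of $N$. The lemma gives distinct vectors $y_\alpha=x_{\gamma_\alpha}$, hence distinct indices $\gamma_\alpha$, that form a basic sequence with constant $1/c$.

As for the two examples, every finite combination of the $f_\alpha$ lies in $D$ by (M1), so the hypothesis holds if $\langle f_\alpha\rangle_{\alpha<\kappa}$ is norming; and if $D=X^*$, it holds with $c=1$ by the Hahn--Banach theorem.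
\end{proof}

\begin{remark}\label{rem:reflexive}
If $X$ is reflexive, then $D=X^*$. Indeed, $\langle f_\alpha\rangle_{\alpha<\kappa}$ is norm dense in $X^*$, since otherwise the Hahn--Banach theorem gives a nonzero element of $X^{**}=X$ on which all $f_\alpha$ vanish, against (M3); and the limit of a sequence in $D$ lies in $D$.
\end{remark}

\section{The space}\label{sec:space}

By Theorems~\ref{thm:B} and~\ref{thm:C}, a counterexample must be separated by countably many functionals, while the functionals of countable support must fail to norm it. Left-continuous functions on an interval with uncountably many possible jump points are natural candidates: they are determined by their values at the rationals, and the jumps are biorthogonal to indicator functions of intervals.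

Fix an uncountable ordinal $\kappa$ with $|\kappa|\le\mathfrak c$, and fix \emph{distinct} points $t_\alpha\in(0,1)$, $\alpha<\kappa$. This is the only use of the hypothesis $|\kappa|\le\mathfrak c$. Put
\[
\chi_\alpha=1_{(0,t_\alpha]},\qquad\text{a function on }(0,1].
\]
For $\alpha\ne\beta$ the function $\chi_\alpha-\chi_\beta$ is $\pm$ the indicator of the half-open interval with endpoints $t_\alpha$ and $t_\beta$. Its supremum norm is $1$ and its $L_1$ norm is $|t_\alpha-t_\beta|$. The construction exploits this contrast.

\subsection*{Two attempts}

First give the span of the $\chi_\alpha$ the supremum norm. This norm is hostile to basic sequences. If $I_1,\dots,I_m$ are pairwise disjoint intervals and $t_{\xi_i},t_{\xi_i'}\in I_i$, then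
\begin{equation}\label{eq:average}
\Big\|\frac1m\sum_{i=1}^m\chi_{\xi_i}\Big\|_\infty=1,\qquad\Big\|\frac1m\sum_{i=1}^m\chi_{\xi_i}-\frac1m\sum_{i=1}^m\chi_{\xi'_i}\Big\|_\infty\le\frac1m,
\end{equation}
because all $\chi_{\xi_i}$ equal $1$ near $0$, and the differences $\chi_{\xi_i}-\chi_{\xi_i'}$ have disjoint supports. In an uncountable family the indices $\xi_i'$ can be taken larger than all $\xi_i$ (Lemma~\ref{lem:cond} below), which is the situation of $(*)$. The defect of this norm is that the jumps need not separate the points of the completion. If the $t_\alpha$ are dense in $(0,1)$ and $0=s_0<s_1<\dots<s_n<1$ with $s_1,\dots,s_n$ among them, then $\sum_k(s_k-s_{k-1})1_{(0,s_k]}$ equals $s_n-s_{j-1}$ on $(s_{j-1},s_j]$ and $0$ on $(s_n,1]$. As the gaps between $s_0,\dots,s_n,1$ tend to $0$, these functions converge uniformly to $1-s$, which has no jumps.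

To see how (M3) can be restored, look at the reason why it holds for a basic sequence.

\begin{remark}\label{rem:basic-is-M}
Let $(y_\alpha)_{\alpha<\lambda}$ be basic with constant $C$ and closed span $Y$. For a finite combination $y=\sum a_\alpha y_\alpha$, the partial sums over $\alpha<\beta$ and over $\alpha<\beta+1$ have norm at most $C\|y\|$, so $|a_\beta|\,\|y_\beta\|\le2C\|y\|$. Hence the coefficient functionals $g_\beta$ are well defined and extend to $Y$, and so do the partial sum operators $P_\gamma y=\sum_{\alpha<\gamma}a_\alpha y_\alpha$ $(\gamma\le\lambda)$, with $\|P_\gamma\|\le C$. For $y$ in the span, $\gamma\mapsto P_\gamma y$ is locally constant on $[0,\lambda]$; for $y\in Y$ it is a uniform limit of such maps, hence continuous. Moreover $P_0y=0$, $P_{\beta+1}y-P_\beta y=g_\beta(y)y_\beta$ and $P_\lambda y=y$. If all $g_\beta(y)$ vanish, transfinite induction gives $P_\gamma y=0$ for all $\gamma\le\lambda$, so $y=0$. Thus $(y_\alpha,g_\alpha)_{\alpha<\lambda}$ is a Markushevich system in $Y$.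
\end{remark}

The second attempt is then to control all partial sums, by the norm $\sup_{\gamma\le\kappa}\|\sum_{\alpha<\gamma}a_\alpha\chi_\alpha\|_\infty$. This goes too far: truncating at $\beta$ only discards some partial sums, so the $\chi_\alpha$ become a basic sequence with $C=1$. But the induction in Remark~\ref{rem:basic-is-M} only needs the partial sums to be continuous in \emph{some} norm that detects nonzero vectors. We therefore keep the supremum norm for the full sum and measure the partial sums in $L_1$.

\subsection*{Definition and first properties}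

Let $L_1=L_1(0,1]$, let $\ell_\infty((0,1])$ be the space of bounded functions on $(0,1]$ with the supremum $\|\cdot\|_\infty$ over \emph{all} points, and let $c_{00}(\kappa)$ be the space of finitely supported scalar families $a=(a_\alpha)_{\alpha<\kappa}$. For $a\in c_{00}(\kappa)$ put
\[
e_a=\sum_{\alpha}a_\alpha\chi_\alpha\in\ell_\infty((0,1]),\qquad S_a(\gamma)=\sum_{\alpha<\gamma}a_\alpha\chi_\alpha\in L_1\quad(\gamma\le\kappa).
\]
If the support of $a$ is $\{\alpha_1<\dots<\alpha_n\}$, then $S_a$ is constant on each of the clopen sets $[0,\alpha_1],(\alpha_1,\alpha_2],\dots,(\alpha_n,\kappa]$, so $S_a\in C([0,\kappa];L_1)$. Let $X$ be the closure of the subspace $\{(e_a,S_a):a\in c_{00}(\kappa)\}$ in the Banach space $\ell_\infty((0,1])\oplus_\infty C([0,\kappa];L_1)$. We write $y=(e_y,S_y)$ for $y\in X$, so that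
\[
\|y\|=\max\Big(\|e_y\|_\infty,\ \sup_{\gamma\le\kappa}\|S_y(\gamma)\|_1\Big).
\]
Let $x_\alpha\in X$ correspond to the unit vector at $\alpha$. Then $e_{x_\alpha}=\chi_\alpha$, and $S_{x_\alpha}(\gamma)$ is $0$ for $\gamma\le\alpha$ and $\chi_\alpha$ for $\gamma>\alpha$, so $\|x_\alpha\|=\max(1,t_\alpha)=1$.

\begin{lemma}\label{lem:basicfacts}
Let $y\in X$.
\begin{enumerate}
\item[(i)] The function $e_y$ is left-continuous on $(0,1]$, has a right limit $e_y(s+)$ at every $s\in[0,1)$, and is continuous at every point of $(0,1]\setminus\{t_\alpha:\alpha<\kappa\}$.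
\item[(ii)] The jump $f_\alpha(y)=e_y(t_\alpha)-e_y(t_\alpha+)$ is linear in $y$, satisfies $|f_\alpha(y)|\le2\|e_y\|_\infty\le2\|y\|$, and $f_\alpha(x_\beta)=\delta_{\alpha\beta}$.
\item[(iii)] $S_y(0)=0$, $S_y(\kappa)=e_y$ in $L_1$, and $S_y(\alpha+1)-S_y(\alpha)=f_\alpha(y)\chi_\alpha$ for $\alpha<\kappa$.
\item[(iv)] The support $\operatorname{supp}y=\{\alpha<\kappa:f_\alpha(y)\ne0\}$ is countable.
\item[(v)] If $\rho\le\gamma\le\kappa$ and $\operatorname{supp}y\cap[\rho,\gamma)=\emptyset$, then $S_y(\gamma)=S_y(\rho)$.
\end{enumerate}
\end{lemma}

\begin{proof}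
Let $y_n=(e_{a^n},S_{a^n})\to y$ with $a^n\in c_{00}(\kappa)$. Then $e_{a^n}\to e_y$ uniformly, and $S_{a^n}(\gamma)\to S_y(\gamma)$ in $L_1$ for each $\gamma$.

(i) The step functions $e_{a^n}$ have the three properties. Left-continuity and continuity at a given point pass to uniform limits. So does the existence of a right limit at $s$, by the Cauchy criterion: $e_{a^n}$ is constant on some interval $(s,s+h)$, and there the values of $e_y$ differ by at most $2\|e_y-e_{a^n}\|_\infty$.

(ii) Linearity and the bound follow from the formula. The function $\chi_\beta$ has jump $1$ at $t_\beta$ and is continuous elsewhere, and $t_\alpha\neq t_\beta$ for $\alpha\neq\beta$.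

(iii) The three identities hold for $y_n$, since $f_\alpha(y_n)=a^n_\alpha$ by (ii). They pass to the limit because $f_\alpha$ is continuous and $\|\cdot\|_1\le\|\cdot\|_\infty$ on $(0,1]$.

(iv) If $a^n_\alpha=0$ for all $n$, then $f_\alpha(y)=\lim_nf_\alpha(y_n)=0$. So $\operatorname{supp}y$ lies in the union of the finite supports of the $a^n$.

(v) We show $S_y(\beta)=S_y(\rho)$ by induction on $\beta\in[\rho,\gamma]$. If $\beta=\alpha+1>\rho$, then $\alpha\in[\rho,\gamma)$, so $f_\alpha(y)=0$ and (iii) gives $S_y(\beta)=S_y(\alpha)$. If $\beta>\rho$ is a limit ordinal, then $\beta$ is in the closure of $[\rho,\beta)$, on which the continuous map $S_y$ is constant.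
\end{proof}

\begin{proposition}\label{prop:M}
The family $(x_\alpha,f_\alpha)_{\alpha<\kappa}$ is a Markushevich system in $X$ with $\|x_\alpha\|=1$ and $\|f_\alpha\|\le2$.
\end{proposition}

\begin{proof}
Property (M1) and the bound on $\|f_\alpha\|$ are Lemma~\ref{lem:basicfacts}(ii), and (M2) is the definition of $X$. Suppose that $f_\alpha(y)=0$ for all $\alpha$. By (v) and (iii), $S_y(\gamma)=S_y(0)=0$ for all $\gamma\le\kappa$, and $e_y=S_y(\kappa)=0$ almost everywhere. Every $s\in(0,1]$ is then a limit from the left of zeros of $e_y$, so $e_y(s)=0$ by left-continuity. Hence $y=0$.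
\end{proof}

\begin{remark}\label{rem:consistent}
The space has the features predicted above. The evaluations $y\mapsto e_y(s)$ at rational $s\in(0,1]$ separate the points of $X$: if they vanish at $y$, then $e_y=0$ by left-continuity, so all jumps vanish and $y=0$ by Proposition~\ref{prop:M}. Once Theorem~\ref{thm:A} is proved, Theorem~\ref{thm:C} shows that the subspace $D$ of this system is not norming.
\end{remark}

\section{The model case $y_\xi=x_\xi$}\label{sec:model}

We prove $(*)$ for the family $(x_\xi)_{\xi<\omega_1}$. The tool for finding late indices with prescribed position in $(0,1)$ is the following condensation lemma.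

\begin{lemma}\label{lem:cond}
Let $\Xi_0$ be an uncountable set and $p_\xi\in\mathbb R^L$ for $\xi\in\Xi_0$. There is $\Xi\subseteq\Xi_0$ with $\Xi_0\setminus\Xi$ countable such that, for every $\xi\in\Xi$, every neighborhood of $p_\xi$ contains $p_\eta$ for uncountably many $\eta\in\Xi$.
\end{lemma}

\begin{proof}
Fix a countable base of $\mathbb R^L$. For each basic open set that contains $p_\eta$ for only countably many $\eta\in\Xi_0$, discard these $\eta$. Countably many indices are discarded; let $\Xi$ be the rest. If $\xi\in\Xi$, a basic open set containing $p_\xi$ contains $p_\eta$ for uncountably many $\eta\in\Xi_0$, since $\xi$ was not discarded, and all but countably many of these $\eta$ lie in $\Xi$.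
\end{proof}

The plain averages of \eqref{eq:average} no longer work. If $u=\frac1m\sum_ix_{\xi_i}$ and $v=\frac1m\sum_ix_{\xi_i'}$ with all $\xi_i$ below $\gamma=\min_i\xi_i'$, then $S_{u-v}(\gamma)=e_u$ in $L_1$, and $\|e_u\|_1=\frac1m\sum_it_{\xi_i}$ need not be small. The vector $u$ has to be large in the supremum norm and small in $L_1$, and so we average the \emph{differences} $x_\xi-x_\eta$ with $t_\xi$ close to $t_\eta$.

Fix $m\ge1$, and let $\Xi\subseteq\omega_1$ be given by Lemma~\ref{lem:cond} for the points $t_\xi\in\mathbb R$, $\xi<\omega_1$. Cover $(0,1)$ by finitely many open intervals of length $1/m$. One of them, $H$, contains two points $t_{\eta^*}<t_{\xi^*}$ with $\xi^*,\eta^*\in\Xi$. Fix $p$ with $t_{\eta^*}<p<t_{\xi^*}$. The open sets $H\cap(p,\infty)$ and $H\cap(-\infty,p)$ each contain $t_\xi$ for uncountably many, hence for arbitrarily large, $\xi\in\Xi$. So we can choose in $\Xi$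
\[
\xi_1<\eta_1<\xi_2<\eta_2<\dots<\xi_m<\eta_m,\qquad t_{\xi_i},t_{\eta_i}\in H,\qquad t_{\eta_i}<p<t_{\xi_i},
\]
and put $u=\frac1m\sum_i(x_{\xi_i}-x_{\eta_i})$. Then $e_u=\frac1m\sum_i1_{(t_{\eta_i},t_{\xi_i}]}$. All these intervals contain $p$, so $e_u(p)=1$ and $\|u\|\ge1$.

Next take $2m$ pairwise disjoint open intervals $I_i\ni t_{\xi_i}$ and $J_i\ni t_{\eta_i}$ inside $H$. By Lemma~\ref{lem:cond} we can choose $\eta_m<\xi_1'<\eta_1'<\dots<\xi_m'<\eta_m'$ with $t_{\xi_i'}\in I_i$ and $t_{\eta_i'}\in J_i$. Put $v=\frac1m\sum_i(x_{\xi_i'}-x_{\eta_i'})$. The function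
\[
e_u-e_v=\frac1m\sum_i\big[(\chi_{\xi_i}-\chi_{\xi_i'})-(\chi_{\eta_i}-\chi_{\eta_i'})\big]
\]
is $\frac1m$ times a sum of $2m$ signed indicators with disjoint supports, so $\|e_u-e_v\|_\infty\le1/m$.

Finally fix $\gamma\le\kappa$. A pair $(\xi_i,\eta_i)$ with $\gamma\le\xi_i$ contributes $0$ to $S_u(\gamma)$. A pair with $\eta_i<\gamma$ contributes $\frac1m(\chi_{\xi_i}-\chi_{\eta_i})$, of $L_1$ norm at most $1/m^2$. A pair with $\xi_i<\gamma\le\eta_i$ is \emph{cut} by $\gamma$ and contributes $\frac1m\chi_{\xi_i}$, of norm at most $1/m$. Because the pairs follow one another in $\omega_1$, at most one pair is cut. Hence $\|S_u(\gamma)\|_1\le2/m$. The points $t_{\xi_i'},t_{\eta_i'}$ also lie in $H$ and the primed pairs also follow one another, so $\|S_v(\gamma)\|_1\le2/m$. Altogether $\|u-v\|\le4/m$ while $\|u\|\ge1$, and $m>4C$ gives $(*)$.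

Two groupings of the same $4m$ terms are at work. For the supremum norm, $\xi_i$ is matched with $\xi_i'$, and the errors have disjoint supports. For the partial sums, $\xi_i$ is matched with $\eta_i$, and the errors are small in $L_1$. The alternation $\xi_1<\eta_1<\xi_2<\cdots$ is needed for the second grouping: if all $\xi_i$ came before all $\eta_i$, a single $\gamma$ would cut every pair and $S_u(\gamma)$ would be the plain average $\frac1m\sum_i\chi_{\xi_i}$.

A general family $(y_\xi)_{\xi<\omega_1}$ raises three difficulties.
\begin{enumerate}
\item[1.] The construction makes $S_u$ small, so the lower bound for $\|u\|$ must come from $e_u$. Nonseparability separates uncountably many vectors in the norm of $X$, and we need the functions $e_{y_\xi}$ to be separated in the supremum norm. Section~\ref{sec:separable} provides this.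
\item[2.] The vectors $y_\xi$ have many coordinates, some of them shared. We approximate them by finite combinations of a common shape.
\item[3.] The order of the indices $\xi<\omega_1$ is unrelated to the position of $\operatorname{supp}y_\xi$ in $\kappa$, while the count of cut pairs needs the two orders to agree. Section~\ref{sec:thinning} deals with this and with shared coordinates.
\end{enumerate}

\section{Vectors supported in a countable set}\label{sec:separable}

If the supports of the $y_\xi$ have uncountable union, then uncountably many $e_{y_\xi}$ have a jump where the earlier ones have none, and this separates them in the supremum norm. So we must show that a countable union of supports forces separability. The definition of a Markushevich system does not say that a vector supported in $\Delta$ is a limit of combinations of the $x_\alpha$ with $\alpha\in\Delta$, so we argue with the two components of the norm.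

\begin{lemma}\label{lem:sep}
If $\Delta\subseteq\kappa$ is countable, then $W_\Delta=\{y\in X:\operatorname{supp}y\subseteq\Delta\}$ is a separable closed subspace of $X$.
\end{lemma}

\begin{proof}
The set $W_\Delta$ is the intersection of the kernels of the $f_\alpha$, $\alpha\notin\Delta$, hence a closed subspace. We embed it isometrically into a product of two separable metric spaces.

\emph{The functions $e_y$.} Let $Q=\{t_\alpha:\alpha\in\Delta\}$, and let $\mathcal E$ be the countable set of functions that are constant, with rational values, on the intervals $(s_{i-1},s_i]$ of some partition $0=s_0<\dots<s_n=1$ with all $s_i\in Q\cup\mathbb Q$. We show that $e=e_y$ lies in the uniform closure $\overline{\mathcal E}$ for $y\in W_\Delta$. By Lemma~\ref{lem:basicfacts}(i), and since the jumps at $t_\alpha$ vanish for $\alpha\notin\Delta$, the function $e$ is continuous at every point of $(0,1)\setminus Q$. Let $\epsilon>0$, and say that a set is \emph{good} if $|e(s)-e(s')|\le\epsilon$ for all $s,s'$ in its intersection with $(0,1]$. For each $s\in[0,1]$ choose rational real numbers $a_s<s<b_s$ such that $(a_s,s]$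 and $(s,b_s]$ are good, which is possible by left-continuity and the existence of right limits, and such that $(a_s,b_s]$ is good if $s\notin Q\cup\{0,1\}$, which is possible by continuity. Finitely many intervals $(a_s,b_s)$, $s\in T$, cover $[0,1]$. Let $0=s_0<\dots<s_n=1$ list the points $0$, $1$, the points of $T\cap Q$, and those $a_s,b_s$ $(s\in T)$ that lie in $[0,1]$. Fix $i$, and take $s\in T$ such that $(a_s,b_s)$ meets $(s_{i-1},s_i)$. Neither $a_s$ nor $b_s$ lies in $(s_{i-1},s_i)$, so $(s_{i-1},s_i]\subseteq(a_s,b_s]$. If $s\notin Q\cup\{0,1\}$, this larger interval is good. Otherwise $s$ is one of the partition points, so $(s_{i-1},s_i]$ lies in $(a_s,s]$ or in $(s,b_s]$. In both cases $(s_{i-1},s_i]$ is good. Taking on it a rational value within $\epsilon$ of $e(s_i)$, we obtain an element of $\mathcal E$ within $2\epsilon$ of $e$.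

\emph{The maps $S_y$.} They can change only at the steps from $\alpha$ to $\alpha+1$ with $\alpha\in\Delta$, so we restrict them to a countable compact set. Let $B=\{0\}\cup\{\alpha,\alpha+1:\alpha\in\Delta\}$ and let $K$ be the closure of $B$ in $[0,\kappa]$.

The set $K$ is countable. All its points are at most $\sup B$. For $\gamma\in K\setminus B$ with $\gamma<\sup B$ put $\varphi(\gamma)=\min\{b\in B:b>\gamma\}$. If $\gamma<\gamma'$ are two such points, the neighborhood $(\gamma,\gamma']$ of $\gamma'\in K\setminus B$ contains some $b\in B$, and $b\neq\gamma'$. Hence $\varphi(\gamma)\le b<\gamma'<\varphi(\gamma')$. So $\varphi$ is an injection into the countable set $B$.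

For $\gamma\le\kappa$ let $\rho(\gamma)=\max(K\cap[0,\gamma])$, the maximum of a closed set containing $0$. No $\alpha\in\Delta$ satisfies $\rho(\gamma)\le\alpha<\gamma$, since $\alpha+1\in K\cap[0,\gamma]$ would exceed $\rho(\gamma)$. By Lemma~\ref{lem:basicfacts}(v), $S_y(\gamma)=S_y(\rho(\gamma))$ for $y\in W_\Delta$. Hence $y\mapsto(e_y,S_y|_K)$ is an isometry of $W_\Delta$ into $\overline{\mathcal E}\times C(K;L_1)$ with the maximum metric.

It remains to see that $C(K;L_1)$ is separable. The countably many sets $\{0\}$ and $K\cap(\rho,\gamma]$ with $\rho<\gamma$ in $K$ are clopen in $K$. They form a base, because $K\cap(\sigma,\gamma]=K\cap(\rho(\sigma),\gamma]$ for $\sigma<\gamma$. Given $S\in C(K;L_1)$ and $\epsilon>0$, cover the compact set $K$ by basic sets $U_1,\dots,U_n$ on each of which the values of $S$ differ by at most $\epsilon$. Then $S$ is within $2\epsilon$ of a map that is constant on each clopen set $U_i\setminus(U_1\cup\dots\cup U_{i-1})$, with values in a fixed countable dense subset of $L_1$. There are countably many such maps. A subset of a separable metric space is separable, so $W_\Delta$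 is separable.
\end{proof}

\section{Thinning out uncountable families of ordinals}\label{sec:thinning}

The first lemma aligns the order of the indices with the order of the coordinates. For a map into $\omega_1$ with countable fibers one simply chooses each new index outside the countable preimage of an initial segment. For $\kappa>\omega_1$ an initial segment may have uncountable preimage, and one first passes to the shortest initial segment that does.

\begin{lemma}\label{lem:mono}
Let $\varphi$ be a map from an uncountable set $\Xi\subseteq\omega_1$ to the ordinals. Then $\varphi$ is constant or strictly increasing on some uncountable subset of $\Xi$.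
\end{lemma}

\begin{proof}
Suppose that $\varphi$ is constant on no uncountable set, so that each fiber $\varphi^{-1}\{\sigma\}$ is countable. Let $\rho$ be the least ordinal with $\varphi^{-1}[0,\rho)$ uncountable. For $\sigma<\rho$ the set $\varphi^{-1}[0,\sigma]=\varphi^{-1}[0,\sigma)\cup\varphi^{-1}\{\sigma\}$ is countable, by the minimality of $\rho$. By recursion on $\nu<\omega_1$ choose
\[
\xi_\nu\in\varphi^{-1}[0,\rho)\setminus\bigcup_{\mu<\nu}\big([0,\xi_\mu]\cup\varphi^{-1}[0,\varphi(\xi_\mu)]\big).
\]
This is possible because $\varphi(\xi_\mu)<\rho$, so the removed set is a countable union of countable sets. Then $\xi_\mu<\xi_\nu$ and $\varphi(\xi_\mu)<\varphi(\xi_\nu)$ for $\mu<\nu$.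
\end{proof}

For tuples we obtain an ordered form of the $\Delta$-system lemma: a fixed set of positions carries common values, and the remaining values move upward and never repeat.

\begin{lemma}\label{lem:delta}
Let $\Xi_0\subseteq\omega_1$ be uncountable, and let $(\alpha_1^\xi,\dots,\alpha_L^\xi)$ be an $L$-tuple of ordinals for each $\xi\in\Xi_0$. There are an uncountable $\Xi\subseteq\Xi_0$ and a set $R\subseteq\{1,\dots,L\}$ such that, on $\Xi$, the map $\xi\mapsto\alpha^\xi_l$ is constant for $l\in R$ and strictly increasing for $l\notin R$, and the sets $A_\xi=\{\alpha_l^\xi:l\notin R\}$, $\xi\in\Xi$, are pairwise disjoint.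
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:mono} successively for $l=1,\dots,L$, each time to the set produced by the previous step. This gives an uncountable $\Xi_1$ on which each map $\xi\mapsto\alpha_l^\xi$ is constant or strictly increasing; let $R$ be the set of $l$ of the first kind. For $l\notin R$ the map is injective, so a given ordinal belongs to $A_\eta$ for at most $L$ indices $\eta\in\Xi_1$, and each $A_\xi$ meets $A_\eta$ for only finitely many $\eta$. By recursion on $\nu<\omega_1$ choose $\xi_\nu\in\Xi_1$ outside the countable set $\bigcup_{\mu<\nu}\big(\{\xi_\mu\}\cup\{\eta:A_\eta\cap A_{\xi_\mu}\neq\emptyset\}\big)$, and put $\Xi=\{\xi_\nu:\nu<\omega_1\}$.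
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proof}

By Proposition~\ref{prop:M} and the argument given after the statement of the theorem, it remains to prove $(*)$. Let $(y_\xi)_{\xi<\omega_1}$ have nonseparable closed span and let $C\ge1$. Scaling the nonzero vectors changes no span, so we assume that each $y_\xi$ is $0$ or has norm $1$.

\subsection*{Step 1: separation in the supremum norm}

\emph{There are $\delta\in(0,1]$ and an uncountable $\Xi_0\subseteq\omega_1$ such that $\|y_\xi\|=1$ and $\|e_{y_\xi}-e_{y_\eta}\|_\infty\ge\delta$ for all distinct $\xi,\eta\in\Xi_0$.}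

If $\Delta=\bigcup_\xi\operatorname{supp}y_\xi$ were countable, the closed span of the family would lie in the separable space $W_\Delta$ of Lemma~\ref{lem:sep}. So $\Delta$ is uncountable; this is the only use of nonseparability. Since each support is countable, we can choose by recursion $\xi_\nu<\omega_1$ and $\beta_\nu<\kappa$ $(\nu<\omega_1)$ with
\[
\beta_\nu\in\operatorname{supp}y_{\xi_\nu}\setminus\bigcup_{\mu<\nu}\operatorname{supp}y_{\xi_\mu}.
\]
The $\xi_\nu$ are distinct and the $y_{\xi_\nu}$ are nonzero. The numbers $|f_{\beta_\nu}(y_{\xi_\nu})|$ are positive, so for some $\delta\in(0,1]$ the set $N=\{\nu:|f_{\beta_\nu}(y_{\xi_\nu})|\ge2\delta\}$ is uncountable. For $\mu<\nu$ in $N$ we have $f_{\beta_\nu}(y_{\xi_\mu})=0$, and Lemma~\ref{lem:basicfacts}(ii) gives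
\[
2\|e_{y_{\xi_\nu}}-e_{y_{\xi_\mu}}\|_\infty\ge|f_{\beta_\nu}(y_{\xi_\nu}-y_{\xi_\mu})|=|f_{\beta_\nu}(y_{\xi_\nu})|\ge2\delta.
\]
Put $\Xi_0=\{\xi_\nu:\nu\in N\}$.

\subsection*{Step 2: approximants of a common shape}

Let $\epsilon=\delta/(20C)\le1/20$. For $\xi\in\Xi_0$ choose
\[
z_\xi=\sum_{l=1}^Lq_l\,x_{\alpha_l^\xi},\qquad\alpha_1^\xi<\dots<\alpha_L^\xi,\qquad q_l\neq0\text{ rational},\qquad\|y_\xi-z_\xi\|\le\epsilon .
\]
Here $L\ge1$ because $\|z_\xi\|\ge1-\epsilon>0$. At first $L$ and the $q_l$ depend on $\xi$, but there are only countably many possibilities for $(L,q_1,\dots,q_L)$, so they are the same for all $\xi$ in some uncountable subset of $\Xi_0$. Put $q=\sum_l|q_l|>0$, $t_l^\xi=t_{\alpha_l^\xi}$ and $t^\xi=(t_1^\xi,\dots,t_L^\xi)\in(0,1)^L$. We shrink the index set further, to an uncountable set $\Xi$ with the following properties.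
\begin{enumerate}
\item[(a)] There is $R\subseteq\{1,\dots,L\}$ such that $\alpha_l^\xi$ does not depend on $\xi\in\Xi$ for $l\in R$, and the sets $\{\alpha_l^\xi:l\notin R\}$, $\xi\in\Xi$, are pairwise disjoint.
\item[(b)] For each $l$, the map $\xi\mapsto\alpha_l^\xi$ is nondecreasing on $\Xi$.
\item[(c)] $|t_l^\xi-t_l^\eta|\le\epsilon/q$ for all $\xi,\eta\in\Xi$ and all $l$.
\item[(d)] For every $\xi\in\Xi$, every neighborhood of $t^\xi$ in $\mathbb R^L$ contains $t^\eta$ for uncountably many $\eta\in\Xi$.
\end{enumerate}
Lemma~\ref{lem:delta} gives (a) and (b). For (c), cover $(0,1)^L$ by finitely many cubes of side at most $\epsilon/q$ and keep the indices $\xi$ with $t^\xi$ in one cube that contains $t^\xi$ for uncountably many $\xi$. Lemma~\ref{lem:cond} gives (d). Properties (a)--(c) persist when the index set is shrunk, so the steps can be taken in this order. Property (c) replaces the short interval $H$ of the model case, and it is used through the estimate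
\begin{equation}\label{eq:L1close}
\Big\|\sum_{l\le r}q_l\big(\chi_{\alpha_l^\xi}-\chi_{\alpha_l^\eta}\big)\Big\|_1\le\sum_{l=1}^L|q_l|\,|t_l^\xi-t_l^\eta|\le\epsilon\qquad(\xi,\eta\in\Xi,\ 0\le r\le L).
\end{equation}

\subsection*{Step 3: the vector $u$}

We need a point $p$ at which many differences $e_{z_\xi}-e_{z_\eta}$ take the same large value, so that averaging causes no cancellation. Fix distinct $\xi^*,\eta^*\in\Xi$ and let $h=e_{z_{\xi^*}}-e_{z_{\eta^*}}$. By Step~1, $\|h\|_\infty\ge\delta-2\epsilon$. The function $h$ is constant on each interval $(s,s']$ between consecutive points of the finite set $T^*=\{0,1\}\cup\{t_l^{\xi^*},t_l^{\eta^*}:l\le L\}$. So there is $p\in(0,1)\setminus T^*$ with $|h(p)|=\|h\|_\infty\ge\delta-2\epsilon$.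

Let $A$ be the set of $\xi\in\Xi$ such that, for every $l$, the points $t_l^\xi$ and $t_l^{\xi^*}$ lie strictly on the same side of $p$. Define $B$ in the same way with $\eta^*$ in place of $\xi^*$. These conditions describe open neighborhoods of $t^{\xi^*}$ and $t^{\eta^*}$, so $A$ and $B$ are uncountable by (d). Since $e_{z_\xi}(p)$ is the sum of the $q_l$ with $t_l^\xi\ge p$, we have
\[
e_{z_\xi}(p)-e_{z_\eta}(p)=h(p)\qquad(\xi\in A,\ \eta\in B).
\]
Fix $m\in\mathbb N$ with $(q+6L)/m<\delta/(2C)$. As $A$ and $B$ are unbounded in $\omega_1$, we can choose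
\[
\xi_1<\eta_1<\xi_2<\eta_2<\dots<\xi_m<\eta_m,\qquad\xi_i\in A,\quad\eta_i\in B.
\]
Put
\[
u=\frac1m\sum_{i=1}^m(y_{\xi_i}-y_{\eta_i}),\qquad\tilde u=\frac1m\sum_{i=1}^m(z_{\xi_i}-z_{\eta_i}).
\]
Then $\|u-\tilde u\|\le2\epsilon$ and $e_{\tilde u}(p)=h(p)$, so
\begin{equation}\label{eq:lower}
\|u\|\ge|e_{\tilde u}(p)|-2\epsilon\ge\delta-4\epsilon\ge\tfrac45\delta .
\end{equation}

\subsection*{Step 4: the vector $v$}

The ordinals $\alpha_l^{\xi_i},\alpha_l^{\eta_i}$ $(i\le m,\ l\notin R)$ are pairwise distinct: for different indices by (a), and for the same index because $\alpha_l^\xi$ increases strictly with $l$. Since the $t_\alpha$ are distinct, the points $t_l^{\xi_i},t_l^{\eta_i}$ $(i\le m,\ l\notin R)$ are pairwise distinct. Choose pairwise disjoint open intervals $I_{i,l}\ni t_l^{\xi_i}$ and $J_{i,l}\ni t_l^{\eta_i}$. By (d), for each $i$ the set of $\xi\in\Xi$ with $t_l^\xi\in I_{i,l}$ for all $l\notin R$ is uncountable, and so is the set of $\eta\in\Xi$ with $t_l^\eta\in J_{i,l}$ for all $l\notin R$. Choose successively in $\Xi$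
\[
\eta_m<\xi_1'<\eta_1'<\dots<\xi_m'<\eta_m',\qquad t_l^{\xi_i'}\in I_{i,l},\quad t_l^{\eta_i'}\in J_{i,l}\quad(i\le m,\ l\notin R),
\]
and put
\[
v=\frac1m\sum_{i=1}^m(y_{\xi_i'}-y_{\eta_i'}),\qquad\tilde v=\frac1m\sum_{i=1}^m(z_{\xi_i'}-z_{\eta_i'}),
\]
so that $\|v-\tilde v\|\le2\epsilon$. With $F=\{\xi_i,\eta_i:i\le m\}$ and $F'=\{\xi_i',\eta_i':i\le m\}$ we have $\max F<\min F'$, $u\in\langle y_\xi\rangle_{\xi\in F}$ and $v\in\langle y_\xi\rangle_{\xi\in F'}$.

\subsection*{Step 5: the norm of $u-v$}

\emph{Supremum norm.} By (a), the terms with $l\in R$ cancel in each difference $z_{\xi_i}-z_{\eta_i}$ and $z_{\xi_i'}-z_{\eta_i'}$. Hence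
\[
e_{\tilde u}-e_{\tilde v}=\frac1m\sum_{i=1}^m\sum_{l\notin R}q_l\Big[\big(\chi_{\alpha_l^{\xi_i}}-\chi_{\alpha_l^{\xi_i'}}\big)-\big(\chi_{\alpha_l^{\eta_i}}-\chi_{\alpha_l^{\eta_i'}}\big)\Big].
\]
The first difference in round brackets is $\pm$ the indicator of an interval with both endpoints in $I_{i,l}$, hence contained in $I_{i,l}$, and the second is $\pm$ the indicator of an interval contained in $J_{i,l}$. These intervals are pairwise disjoint, so at each point at most one term is nonzero, and
\begin{equation}\label{eq:sup}
\|e_{\tilde u}-e_{\tilde v}\|_\infty\le\frac1m\max_l|q_l|\le\frac qm .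
\end{equation}

\emph{Partial sums.} Fix $\gamma\le\kappa$, and for $\xi\in\Xi$ let $r_\xi=|\{l:\alpha_l^\xi<\gamma\}|\in\{0,\dots,L\}$. As $\alpha_l^\xi$ increases with $l$, we have $S_{z_\xi}(\gamma)=\sum_{l\le r_\xi}q_l\chi_{\alpha_l^\xi}$. If $\xi<\eta$ in $\Xi$ and $\alpha_l^\eta<\gamma$, then $\alpha_l^\xi<\gamma$ by (b). So $r_\xi$ is nonincreasing in $\xi$, and
\[
L\ge r_{\xi_1}\ge r_{\eta_1}\ge r_{\xi_2}\ge\dots\ge r_{\xi_m}\ge r_{\eta_m}\ge0 .
\]
A nonincreasing sequence in $\{0,\dots,L\}$ drops at most $L$ times, so $r_{\xi_i}\neq r_{\eta_i}$ for at most $L$ values of $i$. These are the cut pairs, and for them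
\[
\|S_{z_{\xi_i}}(\gamma)-S_{z_{\eta_i}}(\gamma)\|_1\le\|z_{\xi_i}\|+\|z_{\eta_i}\|\le2(1+\epsilon)\le3 .
\]
For the other pairs $r_{\xi_i}=r_{\eta_i}$, and this norm is at most $\epsilon$ by \eqref{eq:L1close}. Hence $\|S_{\tilde u}(\gamma)\|_1\le\epsilon+3L/m$. The argument used only that $\xi_1<\eta_1<\dots<\eta_m$ lie in $\Xi$, so it applies to $\xi_1'<\eta_1'<\dots<\eta_m'$ and gives $\|S_{\tilde v}(\gamma)\|_1\le\epsilon+3L/m$. Therefore
\begin{equation}\label{eq:partial}
\sup_{\gamma\le\kappa}\|S_{\tilde u}(\gamma)-S_{\tilde v}(\gamma)\|_1\le2\epsilon+\frac{6L}m .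
\end{equation}

\emph{Conclusion.} By \eqref{eq:sup} and \eqref{eq:partial}, $\|\tilde u-\tilde v\|\le2\epsilon+(q+6L)/m$, so $\|u-v\|\le6\epsilon+(q+6L)/m$. By the choice of $\epsilon$ and $m$ and by \eqref{eq:lower},
\[
C\|u-v\|<\tfrac{3}{10}\delta+\tfrac12\delta=\tfrac45\delta\le\|u\| .
\]
This proves $(*)$ and completes the proof of Theorem~\ref{thm:A}.\hfill$\square$

\begin{remark}\label{rem:order}
The order of the choices matters. The numbers $q$ and $L$ depend on $\epsilon$ and are not controlled by it, but they are the same for all $\xi\in\Xi$, and $m$ is chosen after them. This is where the uncountability of the family is indispensable: it lets us fix the shape of the approximants and still keep an unbounded supply of indices near every remaining $t^\xi$.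
\end{remark}

\begin{thebibliography}{9}

\bibitem{problems}
\emph{Some Problems Concerning Basic Sequences in Banach Spaces},
\texttt{https://www.eweb.unex.es/eweb/extracta/Vol-26-2/26B2LopezAbad.pdf}

\end{thebibliography}
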